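# Additive functions along $k$ consecutive integers: a conjecture of Kátai

## 1. Must all the functions vanish? The cases $k=1,2,3$ by hand

A function $F:\mathbb N\to\mathbb R$ is *additive* if $F(mn)=F(m)+F(n)$ whenever $\gcd(m,n)=1$. Then $F(1)=0$, and $F$ is determined by its values at prime powers, which can be prescribed arbitrarily. For instance $\log n$ is additive, and so is the function equal to $x$ at even $n$ and to $0$ at odd $n$. For real $x$ write $x\equiv0\pmod 1$ if $x$ is an integer.

Take $k$ additive functions and suppose that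
$$F_0(n)+F_1(n+1)+\dots+F_{k-1}(n+k-1)\equiv 0\pmod 1\qquad\text{for all } n>1. \tag{1}$$
The factorizations of $n,n+1,\dots,n+k-1$ seem to have little to do with each other, so one would first guess that (1) forces every $F_j$ to be $\equiv 0$ everywhere. Let us test this guess.

**The case $k=1$.** Here (1) says $F_0(n)\equiv0$ for all $n>1$. The guess is right.

**The case $k=2$.** Write $f=F_0$, $g=F_1$. To make the hand computation short, suppose that $f(n)+g(n+1)\equiv 0$ for all $n\ge1$, and compute mod $1$. Put $a=f(2)$, $b=f(3)$, $c=f(4)$, $e=f(8)$. The relations at $n=1,2,3,4,8$ give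
$$g(2)=0,\quad g(3)=-a,\quad g(4)=-b,\quad g(5)=-c,\quad g(9)=-e .$$
At $n=5$: $f(5)=-g(6)=-g(2)-g(3)=a$. At $n=6$: $g(7)=-f(2)-f(3)=-a-b$. At $n=10$: $g(11)=-f(2)-f(5)=-2a$. At $n=11$: $f(11)=-g(3)-g(4)=a+b$. At $n=17$: $f(17)=-g(2)-g(9)=e$. So far nothing has been over-determined. Now:

* $n=14$: $a+f(7)=-g(3)-g(5)=a+c$, so $f(7)=c$.
* $n=20$: $c+f(5)=-g(3)-g(7)$, so $c+a=2a+b$ and $c=a+b$.
* $n=21$: $b+f(7)=-g(2)-g(11)$, so $b+c=2a$.
* $n=34$: $a+f(17)=-g(5)-g(7)$, so $a+e=c+a+b$ and $e=b+c=2a$.
* $n=44$: $c+f(11)=-g(9)-g(5)$, so $c+a+b=e+c$ and $a+b=e=2a$.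

Hence $b=a$, then $c=2a$, then $3a=b+c=2a$, so $a=b=c=e=0$. The guess survives at small arguments. But every larger $n$ brings in new unknowns, and nothing tells us that this game ends.

**The case $k=3$.** Now the guess is false. Fix $x$ with $x\not\equiv 0$, put $F_0(2^a)=x$ and $F_2(2^a)=-x$ for all $a\ge1$, and let all other values at prime powers be $0$. Since $n$ is even if and only if $n+2$ is even, $F_0(n)+F_1(n+1)+F_2(n+2)$ is $x-x$ or $0$. There are subtler solutions that mix primes: put $F_0(3^a)=F_1(3^a)=F_2(3^a)=x$ and $F_0(2^a)=F_1(2^a)=-x$. Exactly one of $n,n+1,n+2$ is divisible by $3$, exactly one of $n,n+1$ is even, and the total is again $x-x$.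

**Solutions living on one prime.** Suppose the $F_j$ vanish mod $1$ at powers of all primes other than $p$. If $p>k$, take $n=p^a-j$ with $0\le j<k$. Then $n>1$, and among $n,\dots,n+k-1$ only $n+j$ is divisible by $p$, because two of these numbers differ by less than $p$. So (1) reads $F_j(p^a)\equiv0$. A prime $p>k$ cannot carry a solution by itself. A prime $p<k$ can: use $F_0(p^a)=x$, $F_p(p^a)=-x$.

The guess that survives is that small primes may carry something and large primes may not.

**Definition.** An additive $F:\mathbb N\to\mathbb R$ *has finite support* (mod $1$) if for all but finitely many primes $p$ we have $F(p^a)\equiv0\pmod 1$ for all $a\ge1$.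

The functions in the examples for $k=3$ have finite support. The function $\alpha\log n$ with $\alpha\neq0$ does not: if $\alpha\log p$ and $\alpha\log p'$ were both integers for $p\ne p'$, they would be nonzero integers and $\log p/\log p'$ would be rational, which is impossible by unique factorization. Kátai's conjecture says that (1) implies that each $F_j$ has finite support. We shall prove it for every $k\geq 1$, in a form that settles which primes can occur.

## 2. The theorem over an arbitrary abelian group, and the universal solution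

For an abelian group $A$, written additively, call $F:\mathbb N\to A$ additive if $F(mn)=F(m)+F(n)$ for coprime $m,n$. Again $F(1)=0$ and the values at prime powers are arbitrary. A set $\mathcal N\subset\mathbb N$ has natural density $1$ if $\#\{n\le x:n\in\mathcal N\}/x\to1$. As usual $v_p(n)$ is the exponent of $p$ in $n$; we read $F(p^0)=F(1)=0$. The function $F$ is *completely additive* if $F(mn)=F(m)+F(n)$ for all $m,n$.

**Theorem 1.** Kátai's conjecture holds for every $k\ge1$.

**Theorem 2.** Let $k\ge1$, let $A$ be an abelian group, let $\mathcal N\subset\mathbb N$ have natural density $1$, and let $F_0,\dots,F_{k-1}:\mathbb N\to A$ be additive with $\sum_{j<k}F_j(n+j)=0$ for all $n\in\mathcal N$. Then: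

1. $F_j(p^a)=0$ for all primes $p>k$, all $a\ge1$ and all $j$.
2. (Classification.) For each prime $p\le k$ there is $c_p\in A$ with
$$h_p(n):=\sum_{j<k}F_j\big(p^{v_p(n+j)}\big)=c_p\quad\text{for all } n\ge1,$$
and $\sum_{p\le k}c_p=0$. Conversely, any values $F_j(p^a)$ ($p\le k$, $a\ge1$) with these properties, extended by $F_j(p^a)=0$ for $p>k$, give a solution for all $n\ge1$. Moreover, for $p\le k$, $F_j(p^a)$ does not depend on $a$ as long as $p^a\ge k$.
3. (Sharpness.) If $k\ge3$, then for every prime $p\le k$ and every $x\in A$ there is a solution with $F_0(p)=x$. If $k\le2$, all $F_j$ vanish identically.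
4. If all $F_j$ are completely additive, then all $F_j$ vanish identically.

Theorem 1 follows from part 1 of Theorem 2 with $A=\mathbb R/\mathbb Z$ and $\mathcal N=\{n\ge2\}$.

**Notation.** $\mathbb T=\mathbb R/\mathbb Z$, $\|\cdot\|$ is the distance to $0$ in $\mathbb T$ (so $\|\cdot\|\le\frac12$), and $e(x)=e^{2\pi ix}$. The letter $p$ always denotes a prime. "Prime power" means $\pi=q^e$ with $q$ prime and $e\ge1$, and $\pi\parallel n$ means $v_q(n)=e$.

**Definition (universal group).** Fix $k$ and $\mathcal N$. Let $\Gamma$ be the abelian group generated by symbols $[j,\pi]$, $0\le j<k$, $\pi$ a prime power, subject to the relations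
$$\sum_{j<k}[j,n+j]=0\quad(n\in\mathcal N),\qquad\text{where } [j,n]:=\sum_{\pi\parallel n}[j,\pi]. \tag{2}$$

So $[j,12]=[j,4]+[j,3]$ and $[j,1]=0$. Solutions $(F_j)$ with values in $A$ are the same thing as homomorphisms $F:\Gamma\to A$, via $F_j(n)=F([j,n])$. For example, the first solution found for $k=3$, with $x=1$ in $A=\mathbb Z$, gives a surjection $\Gamma\to\mathbb Z$. The computation for $k=2$ used only group operations, so for $\mathcal N=\mathbb N$ it shows $[0,2]=[0,3]=[0,4]=0$ in $\Gamma$.

**The case $k=1$.** Let $\pi=q^e$. The set of $a$ with $q\nmid a$, $a\in\mathcal N$ and $\pi a\in\mathcal N$ has density $1-1/q>0$, because $\{a:\pi a\notin\mathcal N\}$ has density $0$. For such an $a$ we get $[0,\pi]=[0,\pi a]-[0,a]=0-0=0$. So $\Gamma=0$, every solution is $0$, and Theorem 2 holds for $k=1$ (there are no primes $p\le1$).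

**From now on $k\ge2$.**

## 3. Trading one prime power for larger ones

It is natural to imitate the case $k=1$. Fix $\pi=q^e$ and $j$, choose $a$ with $q\nmid a$, and use the relation at $n=\pi a-j$:
$$[j,\pi]=-[j,a]-\sum_{i\ne j}[i,\pi a+i-j]. \tag{3}$$
This expresses $[j,\pi]$ through the prime powers exactly dividing $a$ and the numbers $\pi a+i-j$. We would like all of them to be harmless.

Suppose we work modulo a finitely generated subgroup $\Gamma_Y$ that contains all $[i,\pi']$ with $\pi'\le Y$. Let $\mathcal Q$ be the set of prime powers $\pi'$ for which some $[i,\pi']$ is still nonzero in $\Gamma/\Gamma_Y$. We need an $a$ such that no element of $\mathcal Q$ exactly divides $a$ or any $\pi a+i-j$. If $\sum_{\pi'\in\mathcal Q}1/\pi'$ is small, a union bound produces such an $a$. But nothing known so far excludes that $\mathcal Q$ consists of *all* prime powers beyond $Y$. In that case the numbers free of $\mathcal Q$ are products of prime powers $\le Y$ with distinct primes, there are finitely many of them, and no suitable $a$ need exist. This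 is where the approach stops: it works exactly when $\mathcal Q$ is known to be sparse.

To make $\mathcal Q$ sparse, we want a relation that involves *one* function $F_i$ at several nearby points. Then vanishing can be propagated from point to point. Here is the source of such a relation. Multiply everything by a prime $p$. If $p\mid n$, $n/p\in\mathcal N$ and no $n+pj$ is divisible by $p^2$, then
$$\sum_jF_j(n+pj)=\sum_jF_j(p)+\sum_jF_j(n/p+j)=\sum_jF_j(p).$$
So the same kind of relation holds with shifts $pj$ in place of $j$. If it held at *every* $n$, for many primes $p$, we could combine several of these relations and cancel all functions except one. For $k=2$: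
$$\big(F_0(n)+F_1(n+p)\big)-\big(F_0(n-\delta)+F_1(n-\delta+p+\delta)\big)=F_0(n)-F_0(n-\delta),$$
and when $p$ and $p+\delta$ are both prime this would be a constant. The obstacle is the condition $p\mid n$. The class where all the needed divisibility conditions hold together has density about the product of the $1/p$, and a relation on such a thin set says nothing about most $n$. Removing the condition $p\mid n$ is the heart of the proof. It is possible because a bounded amount of information per site in the sequences $F_j(n),F_j(n+1),\dots$ cannot be strongly correlated with the residues of $n$ modulo all primes at all scales.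

The plan is then: prove a difference equation $\sum_s(-1)^s\binom ksF_i(n+sW)=0$ on average (Sections 4–6); lift it to an exact statement in $\Gamma$ for almost all $n$ (Section 7); deduce that $\mathcal Q$ is sparse and that (3) applies, so that $\Gamma$ is finitely generated (Section 8); use finite quotients of $\Gamma$ to get finite support (Section 9); and read off the exact description (Section 10).

The first target is the following.

**Proposition 3.** There is $W\ge1$ depending only on $k$ such that for all $F\in\mathrm{Hom}(\Gamma,\mathbb T)$ and $0\le i<k$,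
$$\frac1X\sum_{X\le n\le3X}\Big\|\sum_{s=0}^k(-1)^s\tbinom ksF_i(n+sW)\Big\|\to0\qquad(X\to\infty).$$

It suffices to show that every sequence $X\to\infty$ has a subsequence along which this holds, with $W$ independent of $F$ and of the sequence. Fix $F$ and a sequence.

## 4. A shift-invariant limit of the sequences $F_j$

**Step 1 (the limit measure).** The purpose of this step is to replace "for most $n$" by "almost surely" in a stationary system. Put $F_j(n)=0$ for $n\le0$. Let $\widehat{\mathbb Z}=\varprojlim\mathbb Z/m$ be the profinite integers: an element $b$ has a residue $b\bmod m$ for every $m$, compatibly, and Haar measure is the one for which $b\bmod m$ is uniform for every $m$. Under Haar measure the residues modulo different primes are independent, by the Chinese remainder theorem. Let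
$$\Omega=(\mathbb T^k)^{\mathbb Z}\times\widehat{\mathbb Z},$$
a compact metrizable space with elements $(y,b)$, $y=(y_j(h))_{0\le j<k,\,h\in\mathbb Z}$, and let $\tau(y,b)=(y(\cdot+1),b+1)$. The points
$$z_n=\big((F_j(n+h))_{j,h},\,n\big)$$
satisfy $\tau z_n=z_{n+1}$. After passing to a subsequence of our $X$'s, the uniform measures on $\{z_n:X\le n\le3X\}$ converge weak-$*$ to a probability measure $\mu$. It is $\tau$-invariant, because applying $\tau$ changes at most two of the roughly $2X$ points. Its projection to $\widehat{\mathbb Z}$ is invariant under $b\mapsto b+1$, so every $b\bmod m$ is uniform and the projection is Haar measure.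

**Step 2 (the dilated relation survives in the limit).** We want the relation of Section 3 to hold $\mu$-almost surely. Let $c_p=\sum_jF_j(p)$ and
$$\mathcal K_p=\Big\{(y,b):\ \text{if } p\mid b\text{ and }p^2\nmid b+pj\ \forall j<k,\text{ then }\sum_jy_j(pj)=c_p\Big\}.$$
The condition on $b$ is clopen, so $\mathcal K_p$ is the union of a clopen set and a closed set, and is closed. By the computation in Section 3, $z_n\in\mathcal K_p$ unless $p\mid n$ and $n/p\notin\mathcal N$. For fixed $p$ this excludes only $o(X)$ of the $n\in[X,3X]$. For closed sets the limit measure is at least the limsup of the measures, so $\mu(\mathcal K_p)=1$. By invariance $\mu(\tau^{-n}\mathcal K_p)=1$ for all $n\in\mathbb Z$. There are countably many pairs $(n,p)$, so for $\mu$-almost every $(y,b)$, all $n\in\mathbb Z$ and all $p$: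
$$p\mid b+n,\quad p^2\nmid b+n+pj\ (0\le j<k)\quad\Longrightarrow\quad\sum_jy_j(n+pj)=c_p. \tag{4}$$

**Notation for the system.** For measurable $f:\Omega\to\mathbb T$ let $Uf=f\circ\tau$ and $\rho(f)=\int\|f\|\,d\mu$. Then
$$\rho(f+g)\le\rho(f)+\rho(g),\qquad \rho(-f)=\rho(f),\qquad \rho(Uf)=\rho(f).$$
Write $y_j$ for the function $(y,b)\mapsto y_j(0)$, so that $U^hy_j$ is the function $y_j(h)$. Put
$$R_p=\sum_{j<k}U^{pj}y_j .$$
For an integer $P$ let $\mathcal P_P$ be the set of primes in $(P/2,P]$ and $w_P=|\mathcal P_P|$.

## 5. Removing the condition $p\mid n$ by entropy decrement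

**Lemma 4.** For every $\varepsilon>0$ there are arbitrarily large integers $P$ and sets $\mathcal G\subset\mathcal P_P$ with $|\mathcal G|\ge w_P/2$ and $\rho(R_p-c_p)\le\varepsilon$ for all $p\in\mathcal G$.

We recall what is needed about entropy. For a random variable $V$ with finitely many values, $\mathrm H(V)=\sum_v\Pr(V=v)\log\frac1{\Pr(V=v)}$, which is at most the logarithm of the number of values. Put $\mathrm H(V|V')=\mathrm H(V,V')-\mathrm H(V')$; this is unchanged if $V'$ is replaced by a bijective function of $V'$, and $\mathrm H(V_1,V_2|V')\le\mathrm H(V_1|V')+\mathrm H(V_2|V')$. The mutual information $I(V;V')=\mathrm H(V)-\mathrm H(V|V')\ge0$ is the relative entropy of the joint law with respect to the product of the marginal laws. It is $0$ for independent variables, and it is $\log p$ if $V=V'$ is uniform on $\mathbb Z/p$. The data-processing inequality says: if an event has probability $\beta$ under the joint law and $\theta$ under the product law, then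
$$\beta\log\frac\beta\theta+(1-\beta)\log\frac{1-\beta}{1-\theta}\le I(V;V').$$

Fix $M\in\mathbb N$ and $\eta\in(0,1)$. Represent $y_j(n)$ in $[0,1)$ and put $\tilde y_j(n)=\lfloor My_j(n)\rfloor\in\{0,\dots,M-1\}$. Let
$$Y_\ell=(\tilde y_j(n))_{j<k,\,1\le n\le\ell},\qquad b_P=(b\bmod p)_{p\in\mathcal P_P},\qquad I(P)=I(Y_{kP};b_P).$$
The variable $b_P$ is uniform on $\prod_{p\in\mathcal P_P}\mathbb Z/p$.

**Step 1 (a scale with little mutual information).** We show that there are arbitrarily large integers $P$ with $I(P)\le\eta^3w_P$. The reason is that each scale with large mutual information lowers the entropy per site, and the entropy per site cannot fall below $0$.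

Suppose instead that $I(P)>\eta^3w_P$ for all integers $P\ge P_*$, where we may take $P_*$ large. Let $P\ge P_*$, $\ell=kP$, $m\ge1$. The variable $Y_{m\ell}$ consists of $m$ consecutive blocks of length $\ell$. The block number $s$ (for $0\le s<m$) is $Y_\ell\circ\tau^{s\ell}$, and $b_P\circ\tau^{s\ell}=b_P+s\ell$ is a bijective function of $b_P$. So by invariance of $\mu$ its conditional entropy given $b_P$ is $\mathrm H(Y_\ell|b_P)=\mathrm H(Y_\ell)-I(P)$. Therefore
$$\mathrm H(Y_{m\ell})\le \mathrm H(b_P)+\mathrm H(Y_{m\ell}|b_P)\le2P+m\big(\mathrm H(Y_\ell)-I(P)\big),$$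
using $\mathrm H(b_P)=\sum_{p\in\mathcal P_P}\log p\le2P$ (Chebyshev). By the prime number theorem $w_P\ge P/(3\log P)$ for $P$ large. Choose $m=\lceil12\eta^{-3}\log P\rceil$ and divide by $m\ell=mkP$:
$$\frac{\mathrm H(Y_{m\ell})}{m\ell}\le\frac{\mathrm H(Y_\ell)}\ell-\frac{\eta^3}{3k\log P}+\frac2{mk}\le\frac{\mathrm H(Y_\ell)}\ell-\frac{\eta^3}{6k\log P}.$$
Iterate with $P_0=P_*$, $P_{i+1}=m_iP_i$, $m_i=\lceil12\eta^{-3}\log P_i\rceil$. Each step lowers the entropy per site by at least $\eta^3/(6k\log P_i)$. We claim $\sum_i1/\log P_i=\infty$. Let $\lambda_i=\log P_i$. If $P_*$ is large then $m_i\le\lambda_i^2$, so $\lambda_{i+1}\le\lambda_i+2\log\lambda_i$. For a suitable large $C$ we have $\lambda_i\le C(i+2)\log(i+2)$ for all $i$: it holds for $i=0$, and if it holds for $i$ then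
$$2\log\lambda_i\le2\log C+4\log(i+2)\le C\log(i+2)\le C\big((i+3)\log(i+3)-(i+2)\log(i+2)\big),$$
where the last inequality holds because $x\log x$ has derivative $1+\log x$. So $\sum_i1/\lambda_i$ diverges. But the entropy per site starts at most at $k\log M$ and is never negative, a contradiction.

**Step 2 (a statistic that detects failure of the relation).** Let $P$ be large and as in Step 1. We now convert small information into a bound for how often $R_p$ is far from $c_p$. Let $D_p(n)$ be the event
$$\Big\|\frac1M\sum_j\tilde y_j(n+pj)-c_p\Big\|>\frac kM .$$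
By invariance its probability does not depend on $n$; call it $\mu(D_p)$. If $\sum_jy_j(n+pj)=c_p$ then $D_p(n)$ fails, because $0\le y_j-\tilde y_j/M<1/M$. So by (4), up to a null set, $p\mid b+n$ and $D_p(n)$ together force $p^2\mid b+n+pj$ for some $j<k$, an event of probability at most $k/p^2$. Put
$$Z=\sum_{p\in\mathcal P_P}Z_p,\qquad Z_p=\sum_{n=1}^P\Big(\frac1p-1_{p\mid b+n}\Big)1_{D_p(n)} .$$
If the relation fails often, then $Z$ has large mean: the first part of $Z_p$ is large and the second nearly vanishes. Precisely, since $P/p\ge1$ and $p>P/2$,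
$$\mathbb EZ\ge\sum_{p\in\mathcal P_P}\Big(\frac Pp\mu(D_p)-\frac{Pk}{p^2}\Big)\ge\sum_{p\in\mathcal P_P}\mu(D_p)-\frac{4kw_P}P. \tag{5}$$
Also $|Z_p|\le2$, because $P/p<2$ and at most two $n\le P$ satisfy $p\mid b+n$.

**Step 3 (under independence $Z$ is small).** We compare with the product law. For $1\le n\le P$ the event $D_p(n)$ is determined by $Y_{kP}$, since $1\le n+pj\le P+(k-1)P=kP$. So $Z_p$ is a function of $Y_{kP}$ and $b\bmod p$. If $Y_{kP}$ and $b_P$ were independent, then given $Y_{kP}$ the $Z_p$ would be independent with mean $0$ and values in $[-2,2]$. Hoeffding's inequality then bounds the probability of $Z\ge\eta w_P$ under the product law by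
$$\exp\Big(-\frac{2(\eta w_P)^2}{16w_P}\Big)=e^{-\eta^2w_P/8}=:\theta_0 .$$

**Step 4 (transfer to the true law).** Let $\beta=\mu(Z\ge\eta w_P)$, and let $\theta\le\theta_0$ be the probability of the same event under the product law. If $\theta=0$ then $\beta=0$, because the joint law is absolutely continuous with respect to the product law. Otherwise, in the data-processing inequality, $\beta\log\beta+(1-\beta)\log(1-\beta)\ge-\log2$ and $(1-\beta)\log\frac1{1-\theta}\ge0$, so $I(P)\ge\beta\log(1/\theta_0)-\log2$. Hence
$$\beta\le\frac{8(I(P)+\log2)}{\eta^2w_P}\le8\eta+o(1)\qquad(P\to\infty).$$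
Since $Z\le2w_P$ always, $\mathbb EZ\le\eta w_P+2\beta w_P$. Together with (5), $\frac1{w_P}\sum_{p\in\mathcal P_P}\mu(D_p)\le18\eta$ for $P$ large. By Markov's inequality at least half of the $p\in\mathcal P_P$ have $\mu(D_p)\le36\eta$; let $\mathcal G$ be the set of these. Off $D_p(0)$ we have $\|R_p-c_p\|\le\frac kM+\frac kM$, and always $\|\cdot\|\le\frac12$. So for $p\in\mathcal G$
$$\rho(R_p-c_p)\le\frac{2k}M+18\eta .$$
Choosing $M$ large and $\eta$ small, and then $P$ large as in Step 1, proves Lemma 4. $\square$

## 6. Cubes of primes and the elimination of all functions but one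

Lemma 4 says that $R_p=\sum_jU^{pj}y_j$ is nearly constant for half of the primes in $(P/2,P]$, with no condition on $b$. For $k=2$ and two such primes $p,p+\delta$ we get that
$$R_p-U^{-\delta}R_{p+\delta}=(1-U^{-\delta})y_0,\qquad R_{p}-R_{p+\delta}=U^p(1-U^{\delta})y_1$$
are nearly constant. For general $k$ we need cubes $p+\omega\cdot\mathbf d$, $\omega\in\{0,1\}^{k-1}$, of primes in $\mathcal G$. We also need enough of them to reach a *fixed* shift $W$, independent of $P$.

Let $r=k-1\ge1$, and let $P,\mathcal G$ be as in Lemma 4 with $P$ large. For $\mathbf d\in\mathbb Z^s$ let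
$$N(\mathbf d)=\#\{x\in\mathbb Z:\ x+\omega\cdot\mathbf d\in\mathcal G\ \ \forall\omega\in\{0,1\}^s\},\qquad\mathcal C=\{\mathbf d\in\mathbb Z^r:N(\mathbf d)>0\}.$$
If $N(\mathbf d)>0$ then each coordinate of $\mathbf d$ is a difference of two integers in $(P/2,P]$, so it lies in $[-B,B]$ with $B=\lfloor P/2\rfloor$. Thus $\mathcal C\subset[-B,B]^r$. For $k=2$, $\mathcal C$ is simply the difference set $\mathcal G-\mathcal G$.

**Lemma 5.** For $P$ large, $|\mathcal C|\ge\kappa(2B+1)^r$ with $\kappa=\kappa(k)>0$ depending only on $k$.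

The proof counts cubes from below by Cauchy–Schwarz and bounds the second moment of $N(\mathbf d)$ from above by a sieve. The sieve input is Halberstam–Richert, *Sieve Methods*, Theorem 2.3, in this form.

**(S)** Let $b_1,\dots,b_m$ be distinct integers, $E=\prod_{u<v}|b_u-b_v|$, and let $\varrho(p)$ be the number of residue classes mod $p$ occupied by the $-b_i$. If $\varrho(p)<p$ for all $p$ and $E\le y^C$, $y\ge2$, then the number of $x$ in an interval of length $y$ with all $x+b_i$ prime is
$$\ll_{m,C}\frac y{\log^my}\prod_p\Big(1-\frac{\varrho(p)-1}{p-1}\Big)\Big(1-\frac1p\Big)^{1-m}\ll_m\frac y{\log^my}\Big(\frac E{\varphi(E)}\Big)^m .$$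
The last step: if $p\nmid E$ then $\varrho(p)=m$ and the factor is $1+O_m(p^{-2})$; if $p\mid E$ the factor is at most $(1-1/p)^{1-m}$, since $\varrho(p)\ge1$; and $\prod_{p\mid E}(1-1/p)^{-1}=E/\varphi(E)$.

We also use the textbook bound $\sum_{v\le x}(v/\varphi(v))^{D}\ll_{D}x$.

**Step 1 (many cubes).** We bound the number of cubes from below. Let $Q_s=\sum_{\mathbf d\in\mathbb Z^s}N(\mathbf d)$. Then $Q_1=|\mathcal G|^2$. An $(s+1)$-dimensional cube is a pair of $s$-dimensional cubes with the same $\mathbf d$, so
$$Q_{s+1}=\sum_{\mathbf d\in\mathbb Z^s}N(\mathbf d)^2\ge\frac{Q_s^2}{(2P)^s}$$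
by Cauchy–Schwarz, as $N(\mathbf d)\neq 0$ for at most $(2B+1)^s\le(2P)^s$ vectors. By induction $Q_s\gg_k|\mathcal G|^{2^s}P^{-(2^s-s-1)}$: the exponents $\epsilon_s=2^s-s-1$ satisfy $\epsilon_1=0$ and $\epsilon_{s+1}=2\epsilon_s+s$. Since $|\mathcal G|\ge w_P/2\gg P/\log P$,
$$Q_r\gg_kP^{r+1}(\log P)^{-2^r}.$$
Call $\mathbf d\in\mathbb Z^r$ degenerate if $\omega\cdot\mathbf d=\omega'\cdot\mathbf d$ for some $\omega\ne\omega'$. There are $O_k(P^{r-1})$ degenerate vectors in $[-B,B]^r$, each with $N(\mathbf d)\le P$. They contribute $O_k(P^r)=o(Q_r)$. So for $P$ large the nondegenerate $\mathbf d$ contribute at least $Q_r/2$.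

**Step 2 (no vector carries too many cubes, on average).** We bound $\sum N(\mathbf d)^2$. Let $m=2^r$ and let $\mathbf d\in[-B,B]^r$ be nondegenerate. Apply (S) with $y=P$ and the $b$'s equal to the $m$ numbers $\omega\cdot\mathbf d$; here $E=\prod_{\{\omega,\omega'\}}|(\omega-\omega')\cdot\mathbf d|\le P^{O_k(1)}$. If $\varrho(p)<p$ for all $p$ this gives
$$N(\mathbf d)\ll_k\frac P{(\log P)^m}\Big(\frac E{\varphi(E)}\Big)^m .$$
If $\varrho(p_0)=p_0$ for some $p_0$, then $p_0\le m$, and for every $x$ some $x+\omega\cdot\mathbf d$ is divisible by $p_0<P/2$, hence is not a prime in $(P/2,P]$. So $N(\mathbf d)=0$ and the bound is trivially true.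

Next we average $(E/\varphi(E))^{2m}$. There are $m'=\binom m2$ linear forms $(\omega-\omega')\cdot\mathbf d$. Each has a coefficient $\pm1$, so it takes each value at most $(2B+1)^{r-1}$ times on $[-B,B]^r$, and it is at most $rB$ in absolute value. The quotient $E/\varphi(E)$ is at most the product of $|v|/\varphi(|v|)$ over the values $v$ of these $m'$ forms. A product of $m'$ nonnegative factors is at most the sum of their $m'$-th powers. Hence
$$\sum_{\mathbf d\ \text{nondeg.}}\Big(\frac E{\varphi(E)}\Big)^{2m}\le m'(2B+1)^{r-1}\cdot2\sum_{1\le v\le rB}\Big(\frac v{\varphi(v)}\Big)^{2mm'}\ll_kP^r,$$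
and so $\sum_{\mathbf d\ \text{nondeg.}}N(\mathbf d)^2\ll_kP^{r+2}(\log P)^{-2m}$.

**Step 3 (conclusion).** By Cauchy–Schwarz over the nondegenerate $\mathbf d\in\mathcal C$,
$$|\mathcal C|\ge\frac{(Q_r/2)^2}{\sum_{\text{nondeg.}}N(\mathbf d)^2}\gg_k\frac{P^{2r+2}(\log P)^{-2m}}{P^{r+2}(\log P)^{-2m}}=P^r.\qquad\square$$

A dense set of shifts need not contain a prescribed fixed shift, but four-term combinations of it contain a bounded one.

**Lemma 6.** Let $D\subset[-B,B]$ be a set of integers with $|D|\ge c'(2B+1)$, where $c'>0$ and $2B+1\ge2/c'+2$. Then some integer $q$ with $1\le q\le2/c'$ has the form $d_1-d_2-d_3+d_4$ with $d_i\in D$.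

For example, if $3\mid B$, $B>0$, and $D$ is the set of multiples of $3$ in $[-B,B]$, then $c'=\frac13$ is allowed, and $q=3=3-0-0+0$ works while $q=1$ does not.

*Proof.* Let $x_1,\dots,x_t\in[0,2B]$ be a maximal family of integers such that the sets $x_i+D$ are disjoint. They lie in $[-B,3B]$, which has $4B+1<2(2B+1)$ integers, so $t\le2/c'$. Then $t+1\le2/c'+1\le2B$, so $\{1,\dots,t+1\}\subset[0,2B]$. By maximality, for each $x\in\{1,\dots,t+1\}$ the set $x+D$ meets some $x_i+D$, that is, $x-x_i\in D-D$. Two different $x$ share the same $i$. Their positive difference $q$ satisfies $1\le q\le t\le 2/c'$ and is a difference of two elements of $D-D$. $\square$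

**Proof of Proposition 3.**

**Step 1 (the alternating sum over a cube).** We eliminate all functions except $y_i$. Fix $i$, let $J=\{0,\dots,k-1\}\setminus\{i\}$ (so $|J|=r$), and index the coordinates of $\mathbf d$ by $J$. Suppose $p+\omega\cdot\mathbf d\in\mathcal G$ for all $\omega\in\{0,1\}^J$. Since $R_{p+\omega\cdot\mathbf d}=\sum_{j'}U^{(p+\omega\cdot\mathbf d)j'}y_{j'}$,
$$\sum_\omega(-1)^{|\omega|}U^{-\sum_{j\in J}\omega_jjd_j}R_{p+\omega\cdot\mathbf d}=\sum_{j'}U^{pj'}\sum_\omega(-1)^{|\omega|}U^{\sum_{j\in J}\omega_jd_j(j'-j)}y_{j'}=\sum_{j'}U^{pj'}\prod_{j\in J}\big(1-U^{(j'-j)d_j}\big)y_{j'} .$$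
If $j'\in J$, the factor with $j=j'$ is $1-1=0$. Only $j'=i$ survives, and the sum equals $U^{pi}\prod_{j\in J}(1-U^{(i-j)d_j})y_i$. By Lemma 4 each $R_{p+\omega\cdot\mathbf d}$ is within $\varepsilon$ of a constant in $\rho$, and $U$ preserves $\rho$ and constants. So $\prod_{j\in J}(1-U^{(i-j)d_j})y_i$ is within $2^{k-1}\varepsilon$ of a constant.

**Step 2 (killing the constant, and choosing $W$).** With $\kappa$ from Lemma 5 put
$$c_0=\kappa2^{-(k-1)},\quad W_0=\mathrm{lcm}\big(1,\dots,\lfloor2/c_0\rfloor\big),\quad W=(k-1)!\,W_0,\quad\Phi(\mathbf d)=(1-U^W)\prod_{j\in J}\big(1-U^{(i-j)d_j}\big)y_i .$$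
$W$ depends only on $k$. Since $1-U^W$ kills constants and at most doubles $\rho$,
$$\rho(\Phi(\mathbf d))\le2^k\varepsilon\qquad(\mathbf d\in\mathcal C). \tag{6}$$

**Step 3 (moving in one coordinate).** To go from $\mathcal C$ to fixed shifts we use that $\rho(\Phi)$ is subadditive and even in each coordinate, the others being arbitrary fixed integers. This follows from
$$1-U^{a(\delta+\delta')}=(1-U^{a\delta})+U^{a\delta}(1-U^{a\delta'}),\qquad1-U^{-a\delta}=-U^{-a\delta}(1-U^{a\delta}),$$
because powers of $U$ commute and preserve $\rho$.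

**Step 4 (reaching the target one coordinate at a time).** For $j\in J$ let $W_j=W/(i-j)$. As $1\le|i-j|\le k-1$, it is an integer multiple (possibly negative) of $W_0$, and $|W_j|\le W$. Enumerate $J$ as coordinates $1,\dots,r$. Let $\mathcal C_0=\mathcal C$, and for $s\ge1$ let $\mathcal C_s\subset[-B,B]^{r-s}$ be the set of $(d_{s+1},\dots,d_r)$ whose fiber
$$\{d_s:(d_s,d_{s+1},\dots,d_r)\in\mathcal C_{s-1}\}$$
has at least $\kappa2^{-s}(2B+1)$ elements. Then $|\mathcal C_s|\ge\kappa2^{-s}(2B+1)^{r-s}$ by induction: the smaller fibers account for at most $\kappa2^{-s}(2B+1)^{r-s+1}$ elements of $\mathcal C_{s-1}$, so at least that many elements remain, and each fiber has at most $2B+1$ elements.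

We claim that
$$\rho\big(\Phi(W_1,\dots,W_s,d_{s+1},\dots,d_r)\big)\le(4W)^s2^k\varepsilon\quad\text{for }(d_{s+1},\dots,d_r)\in\mathcal C_s,$$
where $W_1,\dots,W_s$ denote the targets of the first $s$ coordinates. For $s=0$ this is (6). For the step from $s-1$ to $s$, the fiber over a point of $\mathcal C_s$ has density at least $\kappa2^{-s}\ge c_0$ in $[-B,B]$. By Lemma 6 (with $c'=c_0$, $P$ being large) some $q\le2/c_0$ is a signed sum of four fiber elements. Since $q\mid W_0$, the target of coordinate $s$ is a multiple of $q$, hence a signed sum of at most $4W$ fiber elements. For each fiber element the bound $(4W)^{s-1}2^k\varepsilon$ holds, and Step 3 gives the claim.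

For $s=r$ the set $\mathcal C_r$ is nonempty, its size being at least $\kappa2^{-r}>0$. Since $(i-j)W_j=W$ for all $j\in J$, the function $\Phi$ at the target is $(1-U^W)(1-U^W)^{k-1}y_i$, so
$$\rho\big((1-U^W)^ky_i\big)\le(4W)^{k-1}2^k\varepsilon .$$

**Step 5 (back to averages over $n$).** As $\varepsilon$ is arbitrary and $W$ does not depend on it, $\rho((1-U^W)^ky_i)=0$. The function $\|(1-U^W)^ky_i\|=\|\sum_s(-1)^s\binom ksy_i(sW)\|$ is continuous on $\Omega$, so its integral is the limit, along the subsequence, of its averages over the points $z_n$, $X\le n\le3X$. These averages are, up to a factor tending to $2$, the averages in Proposition 3. $\square$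

**Remark.** Proposition 3 alone cannot give finite support. The additive function $\alpha\log n$ mod $1$ satisfies its conclusion, since $\sum_s(-1)^s\binom ks\log(n+sW)\to0$, and for $\alpha\ne0$ it does not have finite support. We need an exact statement, and the group $\Gamma$ provides it.

## 7. From all characters of $\Gamma$ to an exact identity in $\Gamma$

For $0\le i<k$ and $n\ge1$ let
$$\gamma_{i,n}=\sum_{s=0}^k(-1)^s\binom ks[i,n+sW]\in\Gamma .$$

**Corollary 7.** The set $\mathcal B=\{n\ge1:\gamma_{i,n}\ne0\text{ for some }i\}$ has natural density $0$.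

*Proof.* The purpose is to turn "small on average, for each character" into "zero, for most $n$". The group $\Gamma$ is countable, so $\widehat\Gamma=\mathrm{Hom}(\Gamma,\mathbb T)$ is a compact metrizable group; let $dF$ be its Haar probability measure. For $\gamma\in\Gamma$ the map $F\mapsto e(F(\gamma))$ is a character of $\widehat\Gamma$. It is trivial only for $\gamma=0$, since $\mathbb T$ is divisible and hence homomorphisms to $\mathbb T$ separate the points of $\Gamma$. So
$$\int_{\widehat\Gamma}e(F(\gamma))\,dF=1_{\gamma=0},\qquad\int_{\widehat\Gamma}|1-e(F(\gamma))|^2dF=\int_{\widehat\Gamma}\big(2-2\operatorname{Re}e(F(\gamma))\big)dF=2\cdot1_{\gamma\ne0}.$$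
Now $|1-e(\theta)|^2\le4\pi^2\|\theta\|^2\le2\pi^2\|\theta\|$. By Proposition 3, for each $F\in\widehat\Gamma$,
$$\frac1X\sum_{X\le n\le3X}|1-e(F(\gamma_{i,n}))|^2\to0 .$$
Integrate over $\widehat\Gamma$; by bounded convergence $\frac2X\#\{n\in[X,3X]:\gamma_{i,n}\ne0\}\to0$ for each $i$. Cutting $[1,x]$ into intervals $[3^{-u}x,3^{1-u}x]$ gives density $0$. $\square$

It matters that $W$ in Proposition 3 is the same for all $F$; otherwise $\gamma_{i,n}$ would not make sense.

## 8. Sparse bad prime powers, and finite generation of $\Gamma$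

We return to the plan of Section 3. Let
$$K=kW,\qquad\sigma_0=\frac1{50kK}.$$
For $Y\ge k$ let $\Gamma_Y\le\Gamma$ be the subgroup generated by the finitely many $[j,\pi]$ with $\pi\le Y$. Let $\tilde F_j(n)$ be the image of $[j,n]$ in $\Gamma/\Gamma_Y$, and let $\mathcal Q$ be the set of prime powers $\pi$ with $\tilde F_j(\pi)\ne0$ for some $j$. Then $\mathcal Q\subset(Y,\infty)$. Put
$$S(z)=\sum_{\pi\in\mathcal Q,\ \pi\le z}\frac1\pi .$$
Call $n$ *dirty* if $\pi\parallel n$ for some $\pi\in\mathcal Q$, and *clean* otherwise. For example, $1$ is clean, and so is every $n\leq Y$. A clean $n$ has $\tilde F_j(n)=0$ for all $j$. If exactly one $\pi\in\mathcal Q$ satisfies $\pi\parallel n$, call $n$ *single-dirty*; then $\tilde F_j(n)=\tilde F_j(\pi)$ for all $j$, and this is nonzero for some $j$.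

The idea: if dirty numbers are rare in the mean, then almost every short interval contains a long run of clean numbers. By Corollary 7, zero values propagate along the interval, so almost no number is single-dirty, and dirty numbers are much rarer than assumed. To pass from the mean to short intervals we use Matomäki–Radziwiłł, *Ann. of Math.* 183 (2016), Theorem 1.

**(MR)** There are absolute constants $C,C'>1$ such that for every multiplicative $f:\mathbb N\to[-1,1]$, all $2\le h\le X$ and $\delta>0$,
$$\Big|\frac1h\sum_{x\le m\le x+h}f(m)-\frac1X\sum_{X\le m\le2X}f(m)\Big|\le\delta+C'\frac{\log\log h}{\log h}$$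
for all but at most $CX\big(\frac{(\log h)^{1/3}}{\delta^2h^{\delta/25}}+\frac1{\delta^2(\log X)^{1/50}}\big)$ integers $x\in[X,2X]$.

Apply this with $\delta/2$ in place of $\delta$, take $h$ large, and then $X$ large. The result is: for every $\delta>0$ there is $h_0$ such that for each integer $h\ge h_0$ there is $X_1$ such that for all $X\ge X_1$ and *all* multiplicative $f:\mathbb N\to[-1,1]$ the left side is at most $\delta$ for all but at most $\delta X$ integers $x\in[X,2X]$. The uniformity in $f$ is essential below.

**Lemma 8.** There is an integer $X_0\ge k$, independent of $Y$, such that for all integers $X\ge X_0$: if $S(2X)\le\sigma_0$, then $S(2X)\le\sigma_0/2$.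

*Proof.* Let $\varepsilon'=\sigma_0/28$ and suppose $S(2X)\le\sigma_0$.

**Step 1 (clean runs in almost all short intervals).** Let $f$ be the indicator function of the clean integers. It is multiplicative, because the prime powers exactly dividing $mn$ for coprime $m,n$ are those exactly dividing $m$ together with those exactly dividing $n$. The number of dirty $n\in[X,2X]$ is at most
$$\sum_{\pi\in\mathcal Q,\,\pi\le2X}\Big(\frac X\pi+1\Big)\le3X\,S(2X)\le\frac X{8K},$$
so $\frac1X\sum_{X\le m\le2X}f(m)\ge1-\frac1{8K}$. Apply (MR) with $\delta=\min(\frac1{8K},\frac{\varepsilon'}2)$ and a suitable fixed integer $h>4K$. For $X\ge X_0$, all but $\frac{\varepsilon'}2X$ of the integers $n\in[X,2X]$ are such that $[n,n+h]$ contains at least $h(1-\frac3{8K})$ clean integers. As $[n,n+h]$ has $h+1$ integers, at most $1+\frac{3h}{8K}$ of them are dirty. Such an interval contains $K$ consecutive clean integers. Otherwise each of $\lfloor\frac{h+1}K\rfloor$ disjoint blocks of length $K$ would contain a dirty integer, so $\frac{h+1}K-1\le1+\frac{3h}{8K}$, hence $\frac{5h}{8K}\le2$,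 contrary to $h>4K$.

**Step 2 (the recurrence holds on almost all short intervals).** By Corollary 7, for $X\ge X_0$ (in particular $X\ge h$), at most $(h+1)\,|\mathcal B\cap[X,3X]|\le\frac{\varepsilon'}2X$ of the $n\in[X,2X]$ have $[n,n+h]\cap\mathcal B\ne\emptyset$. Neither this requirement on $X_0$ nor the one in Step 1 depends on $Y$: (MR) is uniform in $f$, the quantities $\delta,\varepsilon',h,K$ depend only on $k$, and $\mathcal B$ does not involve $Y$.

**Step 3 (propagation).** We show that there are few single-dirty numbers. Let $n$ be outside both exceptional sets. For $m\in[n,n+h-K]$ and every $i$ we have $\gamma_{i,m}=0$, so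
$$\sum_{s=0}^k(-1)^s\binom ks\tilde F_i(m+sW)=0,$$
a recurrence with extreme coefficients $\pm1$ and span $K=kW$. Since $\tilde F_i$ vanishes at $K$ consecutive integers $u,\dots,u+K-1$ in $[n,n+h]$, the recurrence at $m=u$ gives $\tilde F_i(u+K)=0$ as long as $u+K\le n+h$, and the recurrence at $m=u-1$ gives $\tilde F_i(u-1)=0$ as long as $u-1\ge n$. Repeating this, $\tilde F_i$ vanishes on all of $[n,n+h]$. In particular $\tilde F_i(n)=0$ for all $i$, so $n$ is not single-dirty. Hence the number $N_1$ of single-dirty $n\in[X,2X]$ is at most $\varepsilon'X$.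

**Step 4 (a lower bound for $N_1$).** We compare $N_1$ with $S$. Let $\nu(n)=\#\{\pi\in\mathcal Q:\pi\parallel n\}$; then $1_{\nu=1}\ge\nu-\nu(\nu-1)$. For $\pi=q^e\le X/10$,
$$\#\{n\in[X,2X]:\pi\parallel n\}\ge\Big(\frac X\pi-1\Big)-\Big(\frac X{q\pi}+1\Big)\ge\frac X{2\pi}-2\ge\frac{3X}{10\pi}.$$
If distinct $\pi,\pi'\in\mathcal Q$ satisfy $\pi\parallel n$ and $\pi'\parallel n$ with $n\in[X,2X]$, then they are powers of different primes and $\pi\pi'\mid n\le2X$. The number of such $n$ is at most $\frac X{\pi\pi'}+1\le\frac{3X}{\pi\pi'}$. Summing,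
$$\varepsilon'X\ge N_1\ge X\big(0.3\,S(X/10)-3S(2X)^2\big). \tag{7}$$

**Step 5 (conclusion).** Let $t(X)=\sum_{X/10<\pi\le4X}1/\pi$ over *all* prime powers. By Chebyshev $t(X)=O(1/\log X)$, so $t(X)\le\sigma_0/16$ for $X\ge X_0$. Since $S(2X)\le\sigma_0\le\frac1{20}$,
$$3S(2X)^2\le0.15\,S(2X)\le0.15\big(S(X/10)+t(X)\big).$$
With (7) this gives $S(X/10)\le\frac{20}3\varepsilon'+t(X)$, and
$$S(2X)\le S(X/10)+t(X)\le7\varepsilon'+2t(X)\le\frac{\sigma_0}4+\frac{\sigma_0}8<\frac{\sigma_0}2.\qquad\square$$

**Choice of $Y$.** Take $X_0$ as in the proof of Lemma 8 and $Y=2X_0$. This is legitimate because $X_0$ does not depend on $Y$. Then $S(2X_0)=0$, as $\mathcal Q\subset(Y,\infty)$. If $X=2^sX_0$ and $S(2X)\le\sigma_0$, then $S(2X)\le\sigma_0/2$ by Lemma 8, so $S(4X)\le\sigma_0/2+t(X)\le\sigma_0$. By induction $S(2^{s}X_0)\le\sigma_0$ for all $s\ge1$, and therefore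
$$S(z)\le\sigma_0\quad\text{for all } z. \tag{8}$$

**Proposition 9.** For this $Y$ we have $\mathcal Q=\emptyset$. Hence $\Gamma=\Gamma_Y$ is finitely generated.

*Proof.* Now the approach of Section 3 works. Suppose $\pi=q^e\in\mathcal Q$, with $\tilde F_j(\pi)\ne0$. We look for $a$ such that $q\nmid a$, $a$ is clean, $\pi a-j\in\mathcal N$, and $\pi a+(i-j)$ is clean for all $0\le i<k$, $i\ne j$. Given such an $a$, relation (3) in $\Gamma/\Gamma_Y$ reads $\tilde F_j(\pi)=0$, a contradiction.

Count the bad $a\le A$ with $\pi$ fixed and $A\to\infty$.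

* $q\mid a$: at most $A/2$.
* $\pi a-j\notin\mathcal N$: $o(A)$, since $\mathcal N$ has density $1$. (Note $\pi a-j\ge1$, as $\pi>Y\ge k>j$.)
* $a$ dirty: at most $\sum_{\pi'\in\mathcal Q,\,\pi'\le A}A/\pi'\le\sigma_0A$ by (8).
* $\pi a+h$ dirty, where $h=i-j$, $0<|h|<k$: say $\pi'\parallel\pi a+h$ with $\pi'=q'^{e'}\in\mathcal Q$. If $q'=q$, then since $q^e=\pi>Y\ge k>|h|>0$ we have $v_q(\pi a+h)=v_q(h)$, so $\pi'\le|h|<k\le Y$, contradicting $\pi'>Y$. So $q'\ne q$, and $a$ lies in one residue class mod $\pi'$. The $\pi'\le A$ exclude at most $\sum(A/\pi'+1)\le\sum2A/\pi'\le2\sigma_0A$ values of $a$. Each $\pi'>A$ excludes at most one $a\le A$ and satisfies $\pi'\le\pi A+k$; there are $O_\pi(A/\log A)=o(A)$ such prime powers. There are $k-1$ values of $h$.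

In total at most $A\big(\frac12+\sigma_0+2k\sigma_0+o(1)\big)<A$ values are bad when $A$ is large. So a suitable $a$ exists. $\square$

## 9. Finite quotients of $\Gamma$ and almost periodic multiplicative functions

We now know that $\Gamma$ is finitely generated, but finitely many generators do not by themselves give finite support: the elements $[i,\pi]$ could still be nonzero for infinitely many primes. To exclude this we map $\Gamma$ to finite cyclic groups and use a rigidity theorem, Klurman, *Compositio Math.* 153 (2017), 1622–1657.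

**(K)** If $f:\mathbb N\to\mathbb C$ is multiplicative and $\sum_{n\le x}|f(n+1)-f(n)|=o(x)$, then either $\sum_{n\le x}|f(n)|=o(x)$ or $f(n)=n^s$ for some $s$ with $\operatorname{Re}s<1$.

**Proposition 10.** There is a finite set $\mathcal S$ of primes such that $[i,p^a]=0$ in $\Gamma$ for all primes $p\notin\mathcal S$, all $a\ge1$ and all $i$.

*Proof.* Write $\Gamma\cong\mathbb Z^d\oplus\Theta$ with $\Theta$ finite, and let $N=2|\Theta|$. Let $u\ge1$, $M=N^u$, $\chi\in\mathrm{Hom}(\Gamma,\frac1M\mathbb Z/\mathbb Z)$, and
$$F_i(n)=\chi([i,n]),\qquad L=M\,(k-1)!,\qquad R=WL .$$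

**Step 1 ($F_i$ is almost $R$-periodic).** We turn the difference equation of order $k$ into periodicity, using that $F_i$ is killed by $M$. With $\Delta f(n)=f(n+W)-f(n)$,
$$F_i(n+R)-F_i(n)=\big((1+\Delta)^L-1\big)F_i(n)=\sum_{l=1}^L\binom Ll\Delta^lF_i(n).$$
For $1\le l\le k-1$ we have $\binom Ll=\frac Ll\binom{L-1}{l-1}$, and $\frac Ll=M\cdot\frac{(k-1)!}l$ is a multiple of $M$; so these terms vanish. For $l\ge k$, $\Delta^lF_i(n)=\Delta^{l-k}\Delta^kF_i(n)$ is an integer combination of the values $\Delta^kF_i(n+sW)=\pm\chi(\gamma_{i,n+sW})$, $0\le s\le L-k$. These vanish if no $n+sW$ lies in $\mathcal B$. By Corollary 7, $F_i(n+R)=F_i(n)$ for all $n$ outside a set of density $0$.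

**Step 2 (a multiplicative function that is almost $1$-periodic).** To apply (K) we rescale by $R$. Let $g(n)=e(F_i(n))$ and $f(n)=g(Rn)/g(R)$. Since
$$F_i(Rn)-F_i(R)=\sum_{p\mid n}\Big(F_i\big(p^{v_p(R)+v_p(n)}\big)-F_i\big(p^{v_p(R)}\big)\Big),$$
$f$ is multiplicative. Its values are $M$-th roots of unity. By Step 1 at the points $Rn$, $f(n+1)=f(n)$ for all $n$ outside a set of density $0$. So $\sum_{n\le x}|f(n+1)-f(n)|=o(x)$, while $|f|=1$.

**Step 3 ($f=1$).** By (K), $f(n)=n^s$, and $\operatorname{Re}s=0$ because $|f|=1$. Since $f^M=1$, both $Ms\log2$ and $Ms\log3$ lie in $2\pi i\mathbb Z$. If $s\ne0$ their quotient $\log2/\log3$ would be rational, which it is not. So $s=0$ and $g(Rn)=g(R)$ for all $n$. Taking $n=p^a$ with $p\nmid R$ gives $F_i(R)+F_i(p^a)=F_i(R)$ in $\mathbb T$, that is, $\chi([i,p^a])=0$.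

**Step 4 (letting $M$ grow).** We collect the information from all $\chi$. The primes dividing $R=WN^u(k-1)!$ are the primes dividing $WN(k-1)!$, whatever $u$ is. Homomorphisms to $\frac1M\mathbb Z/\mathbb Z$ separate the points of the finite group $\Gamma/M\Gamma$, whose exponent divides $M$. So for every $p\nmid WN(k-1)!$ and all $i,a$,
$$[i,p^a]\in\bigcap_{u\ge1}N^u\Gamma=\bigcap_{u\ge1}N^u\mathbb Z^d=0,$$
where we used that $|\Theta|$ divides $N$ (so $N\Theta=0$) and $N\ge2$. Let $\mathcal S$ be the set of primes dividing $WN(k-1)!$. $\square$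

Consequently every solution in every abelian group $A$ satisfies $F_i(p^a)=0$ for all $p\notin\mathcal S$, all $a$ and all $i$. With $A=\mathbb R/\mathbb Z$ and $\mathcal N=\{n\ge2\}$ this already proves Theorem 1.

## 10. Which values occur at the primes $p\le k$

We prove Theorem 2 for $k\ge2$. Let $(F_j)$ be a solution in $A$, and let $\mathcal S$ be as in Proposition 10, enlarged to contain all primes $p\le k$. Put $h_p(n)=\sum_{j<k}F_j(p^{v_p(n+j)})$. Since $F_j(n+j)=\sum_pF_j(p^{v_p(n+j)})$,
$$\sum_{p\in\mathcal S}h_p(n)=0\qquad(n\in\mathcal N). \tag{9}$$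

**Step 1 (each $h_p$ is constant).** With only finitely many primes left, the Chinese remainder theorem decouples them. Let $p\in\mathcal S$ and $n,n'\ge1$. Choose $g$ so large that $\ell^g>\max(n,n')+k$ for all $\ell\in\mathcal S$. Since $\mathcal N$ has density $1$, it meets every residue class, so there are $m,m'\in\mathcal N$ with
$$m\equiv n,\quad m'\equiv n'\pmod{p^g},\qquad m\equiv m'\equiv1\pmod{\ell^g}\ \text{ for all }\ell\in\mathcal S\setminus\{p\}.$$
As $0<n+j<p^g$, the congruence gives $v_p(m+j)=v_p(n+j)$ for all $j<k$, so $h_p(m)=h_p(n)$. Likewise $h_p(m')=h_p(n')$, and $h_\ell(m)=h_\ell(m')=h_\ell(1)$ for $\ell\ne p$. Subtracting the relations (9) at $m$ and $m'$ gives $h_p(n)=h_p(n')$. So $h_p$ is a constant $c_p$ on $\mathbb N$, and $\sum_{p\in\mathcal S}c_p=0$.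

**Step 2 (part 1).** For $p\notin\mathcal S$, part 1 is Proposition 10. Let $p\in\mathcal S$, $p>k$. Then $c_p=h_p(1)=0$, because $1\le1+j\le k<p$ for all $j<k$. For $n=p^a-j\ge1$ only $n+j=p^a$ among $n,\dots,n+k-1$ is divisible by $p$. So $F_j(p^a)=h_p(n)=c_p=0$.

**Step 3 (part 2).** Steps 1 and 2 give the constants $c_p$ for $p\le k$, with $\sum_{p\le k}c_p=0$, since $c_p=0$ for $p>k$. Conversely, given values with the stated properties, extended by $0$, we have $\sum_jF_j(n+j)=\sum_{p\le k}h_p(n)=\sum_{p\le k}c_p=0$ for all $n\ge1$. For the last claim let $p\le k$ and $p^a\ge k$. Choose $u$ with $p\nmid u$ and $n=p^au-j\ge1$. For $i\ne j$ we have $n+i=p^au+(i-j)$ with $0<|i-j|<k\le p^a$, so $v_p(n+i)=v_p(i-j)$, while $v_p(n+j)=a$. Hence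
$$F_j(p^a)=c_p-\sum_{i\ne j}F_i\big(p^{v_p(i-j)}\big),$$
and the right side does not depend on $a$.

**Step 4 (part 3).** We exhibit solutions for $k\ge3$; they generalize the two examples of Section 1. If $p<k$, put $F_0(p^a)=x$ and $F_p(p^a)=-x$ for all $a\ge1$, all other values at prime powers being $0$. Since $p\mid n$ if and only if $p\mid n+p$, this is a solution. If $p=k$ is prime, put $F_j(p^a)=x$ for all $j<k$ and $a\ge1$. Exactly one of $k$ consecutive integers is divisible by $k$, so $h_p\equiv x$. Put also $F_0(2^a)=F_1(2^a)=-x$ for all $a\ge1$, so that $h_2\equiv-x$, and let all other values be $0$. Here $2\ne p$ because $k\ge3$. The sum of the constants is $0$, so by part 2 this is a solution with $F_0(p)=x$.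

If $k=2$, only $p=2$ remains after part 1, and $c_2=0$ because it is the only constant in the sum. Taking $n=2^a$ (then $n+1$ is odd) gives $F_0(2^a)=h_2(2^a)=0$, and taking $n=2^a-1$ (odd) gives $F_1(2^a)=h_2(2^a-1)=0$. So all $F_j$ vanish identically, and the guess of Section 1 is correct for $k=2$. The case $k=1$ was done in Section 2.

**Step 5 (part 4).** Let all $F_j$ be completely additive. Part 1 gives $F_j(p)=0$ for $p>k$. For $p\le k$, $F_j(p^a)=aF_j(p)$ does not depend on $a$ for large $a$ by part 2, so $F_j(p)=(a+1)F_j(p)-aF_j(p)=0$. Hence all $F_j$ vanish identically. This completes the proof of Theorem 2. $\blacksquare$
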